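\title{The minimal displacement problem in the unit ball of $\ell_\infty$}

\begin{abstract}
For a real Banach space $X$ and $k\ge1$, let $\psi_X(k)$ be the supremum of
$\inf_x\|x-Tx\|$ over all $k$-Lipschitz self-maps $T$ of the closed unit ball.
One always has $\psi_X(k)\le 1-\frac1k$, and $X$ is said to have extremal balls
if equality holds for every $k>1$. We prove that
$\psi_{\ell_\infty}(k)=\frac{k-1}{k+1}$, so that $\ell_\infty$ does not have
extremal balls. The upper bound comes from a minimal box argument, the lower
bound from an explicit map. The upper bound extends to bounded hyperconvex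
metric spaces, and the formula to all infinite-dimensional $1$-injective real
Banach spaces.
\end{abstract}

\section{The problem and the answer}

Let $C$ be a nonempty, bounded, closed and convex subset of an
infinite-dimensional real Banach space $X$. A map $T:C\to C$ is
\emph{$k$-Lipschitz} if $\|Tx-Ty\|\le k\|x-y\|$ for all $x,y\in C$. Such a map
need not have a fixed point, and its \emph{minimal displacement}
\[
d(T)=\inf\{\|x-Tx\|:\ x\in C\}
\]
measures how far it is from having one. The worst case for a given Lipschitz
constant is the \emph{characteristic of minimal displacement} of $C$,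
\[
\varphi_C(k)=\sup\{d(T):\ T:C\to C \text{ is $k$-Lipschitz}\},\qquad k\ge1 .
\]
We write $B_X$ for the closed unit ball of $X$ and $\psi_X=\varphi_{B_X}$.

The natural scale for $\varphi_C$ is the \emph{Chebyshev radius}
$r(C)=\inf_{y\in C}\sup_{x\in C}\|x-y\|$, which equals $1$ for $C=B_X$. It is
known that
\begin{equation}\label{eq:general}
\varphi_C(k)\le\Bigl(1-\frac1k\Bigr)r(C)\qquad(k\ge1),
\end{equation}
and the reason is short. For $y\in C$ and $0<t<\frac1k$, the map
$x\mapsto(1-t)y+tTx$ is a contraction of $C$. Its fixed point $x$ satisfies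
$x-Tx=(1-t)(y-Tx)$, so $d(T)\le(1-t)\sup_{w\in C}\|w-y\|$; let $t\to\frac1k$ and
take the infimum over $y$. The set $C$ is \emph{extremal} if equality holds in
\eqref{eq:general} for every $k>1$, and $X$ \emph{has extremal balls} if $B_X$
is extremal.

The sup norm is well suited to building maps with large displacement, because a
map into a space of bounded functions is $k$-Lipschitz exactly when each of its
coordinates is. We write $T_n(x)$ for the $n$-th coordinate of $Tx$, and
$\sigma(t)=\max\{-1,\min\{1,t\}\}$ for the truncation of $\mathbb{R}$ onto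
$[-1,1]$, which is $1$-Lipschitz.

\begin{example}\label{ex:c0}
Let $c_0$ be the space of null sequences, let $k>1$, and put
\[
Tx=(1,\ \sigma(kx_1),\ \sigma(kx_2),\ \dots),\qquad x\in B_{c_0}.
\]
This is a $k$-Lipschitz self-map of $B_{c_0}$. Suppose $\|x-Tx\|\le1-\frac1k$.
Then $T_n(x)=1$ gives $x_n\ge\frac1k$, which gives $T_{n+1}(x)=1$. Since
$T_1(x)=1$, we get $x_n\ge\frac1k$ for all $n$, which is impossible in $c_0$.
Hence $d(T)\ge1-\frac1k$, and $c_0$ has extremal balls.
\end{example}

The spaces $C[a,b]$, $BC(\mathbb{R})$, $c_0$ and $c$, all with the sup norm, are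
known to have extremal balls. For the space $\ell_\infty$ of all bounded
sequences it is known that
\begin{equation}\label{eq:known}
\psi_{\ell_\infty}(k)\ge
\begin{cases}
(3-2\sqrt2)(k-1) & \text{for } 1\le k\le 2+\sqrt2,\\[2pt]
1-\frac2k & \text{for } k>2+\sqrt2 .
\end{cases}
\end{equation}
The question posed in \cite{MDP} is whether $\ell_\infty$ has extremal balls,
that is, whether $\psi_{\ell_\infty}(k)=1-\frac1k$ for every $k>1$. The list
above suggests that it does: $\ell_\infty$ carries the same norm and contains
$c_0$ and $c$. Example~\ref{ex:c0} contains a warning, however. The same formula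
defines a map on $B_{\ell_\infty}$, and there it fixes $(1,1,\dots)$. In $c_0$
the contradiction comes from the condition at infinity, while in $\ell_\infty$
every choice of coordinates in $[-1,1]$ is a point of the ball. This freedom
decides the question.

\begin{theorem}\label{thm:main}
For every $k\ge1$,
\[
\psi_{\ell_\infty}(k)=\frac{k-1}{k+1}=1-\frac{2}{k+1},
\]
and the supremum defining $\psi_{\ell_\infty}(k)$ is attained. In particular
$\psi_{\ell_\infty}(k)<1-\frac1k$ for every $k>1$, so the unit ball of
$\ell_\infty$ is not extremal.
\end{theorem}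

The formula is consistent with \eqref{eq:known}. For $k>1$, the inequality
$(3-2\sqrt2)(k-1)\le\frac{k-1}{k+1}$ means $k+1\le(3-2\sqrt2)^{-1}=3+2\sqrt2$,
that is, $k\le2+2\sqrt2$; and $1-\frac2k<1-\frac2{k+1}$.

Section~\ref{sec:upper} proves the upper bound, Section~\ref{sec:lower}
constructs a map that attains it, and Section~\ref{sec:transfer} carries both
bounds to other spaces by nonexpansive retractions. The axiom of choice is
assumed. For fixed $k\ge1$ we use the constants
\[
D=\frac{k-1}{k+1}\in[0,1),\qquad a=\frac{2}{k+1}\in(0,1],
\]
which satisfy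
\begin{equation}\label{eq:const}
a+D=1,\qquad ka=1+D,\qquad (k-1)a=2D .
\end{equation}

\section{The upper bound: minimal good boxes}\label{sec:upper}

Let $\Gamma$ be a nonempty set, $\ell_\infty(\Gamma)$ the real space of bounded
functions $x=(x_n)_{n\in\Gamma}$ with the sup norm, and $B$ its closed unit
ball. Countability plays no role, and the general case is needed in
Section~\ref{sec:transfer}.

\begin{theorem}\label{thm:upper}
Let $k\ge1$ and let $T:B\to B$ be $k$-Lipschitz. Then $d(T)\le\frac{k-1}{k+1}$.
\end{theorem}

Fix $T$. We look for a point $x$ with $|T_n(x)-x_n|\le D$ for all $n$. These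
conditions cannot be solved one at a time, since each $T_n$ depends on all
coordinates. We relax them to a condition on a box that holds trivially for a
large box and is the desired one for a single point, and then we shrink the
box.

\begin{definition}
A \emph{box} is a set $R=\{x:\ l_n\le x_n\le u_n \text{ for all } n\in\Gamma\}$
with $-a\le l_n\le u_n\le a$. Its \emph{upper} and \emph{lower $n$-faces} are
the sets of $x\in R$ with $x_n=u_n$ and with $x_n=l_n$. The box is \emph{good}
if, for every $n\in\Gamma$,
\[
T_n(x)\le x_n+D \ \text{ on the upper $n$-face},\qquad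
T_n(x)\ge x_n-D \ \text{ on the lower $n$-face}.
\]
\end{definition}

Thus $T$ pushes no point of a face outward through that face by more than $D$.
The cube $Q=[-a,a]^\Gamma$ is good because $|T_n|\le1=a+D$. A one-point box
$\{x\}$ is its own upper and lower $n$-face for each $n$, so it is good exactly
when $\|x-Tx\|\le D$. The substitution $R\mapsto-R$, $T\mapsto -T(-\,\cdot)$
preserves goodness and the hypotheses on $T$ and exchanges upper and lower
faces; ``by symmetry'' refers to it. For a box $R$ we put
\[
z_n=\frac{l_n+u_n}{2},\qquad h_n=\frac{u_n-l_n}{2},\qquad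
h=h(R)=\sup_n h_n\le a ,
\]
and we call $z=(z_n)$ the midpoint of $R$.

\subsection*{An example in the plane}

For finite $\Gamma$, Brouwer's theorem gives a fixed point and the theorem says
nothing new, but the two shrinking steps of the proof are already visible for
$\Gamma=\{1,2\}$.

\begin{example}\label{ex:plane}
Let $k=3$, so $a=D=\frac12$, and let
$Tx=\bigl(\sigma(3x_1),\,\sigma(\frac34-3x_1)\bigr)$.

\emph{Cutting.} The midpoint $0$ of $Q=[-\frac12,\frac12]^2$ is not a good box,
as $T_2(0)=\frac34>D$. This failure is useful. Every point of $Q$ is within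
$\frac12$ of $0$, so $T_2\ge\frac34-\frac32=-\frac34$ on all of $Q$. A lower
$2$-face at height $l$ requires only $T_2\ge l-\frac12$, which holds for
$l=-\frac14$. So $R=[-\frac12,\frac12]\times[-\frac14,\frac12]$ is good; its
other three faces are parts of faces of $Q$.

\emph{Cutting stops.} To repeat this step we need $\inf_RT_n>l_n-D$ or
$\sup_RT_n<u_n+D$ for some $n$. Evaluating at $x_1=\pm\frac12$ gives instead
\[
\inf_RT_1=-1,\quad \sup_RT_1=1,\quad \inf_RT_2=-\tfrac34,\quad \sup_RT_2=1,
\]
and these are exactly the numbers $l_1-D$, $u_1+D$, $l_2-D$, $u_2+D$. Nor is the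
midpoint $z=(0,\frac18)$ a good box: $T_2(z)-z_2=\frac58>D$.

\emph{Passing to the centers.} The points of $R$ within $h=\frac12$ of every
point of $R$ form the segment $S=\{0\}\times[0,\frac14]$
(Figure~\ref{fig:box}). On $S$ each $T_n$ lies between $\sup_RT_n-\frac32$ and
$\inf_RT_n+\frac32$, which gives $-\frac12\le T_1\le\frac12$ and
$-\frac12\le T_2\le\frac34$. The first says $|T_1(x)-x_1|\le D$ on $S$. The
second gives $T_2\le\frac14+D$ at the top of $S$ and $T_2\ge0-D$ at the bottom.
So $S$ is good, and only the four extreme values and the Lipschitz constant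
were used.

\emph{Cutting again.} On $S$ we have $T_2=\frac34$, so the lower end of $S$ can
be raised all the way to $p=(0,\frac14)$. Indeed $Tp=(0,\frac34)$ and
$\|p-Tp\|=\frac12=D$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=5]
\draw (-0.5,-0.25) rectangle (0.5,0.5);
\draw[dashed] (0,0.25) -- (0.3,0.25);
\draw[dashed] (0,0) -- (-0.3,0);
\draw[<->] (0.25,-0.25) -- node[right]{$h$} (0.25,0.25);
\draw[<->] (-0.25,0) -- node[left]{$h$} (-0.25,0.5);
\draw[very thick] (0,0) -- (0,0.25);
\fill (0,0.125) circle (0.012) node[right]{$z$};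
\node[above] at (0,0.25) {$S$};
\node[below left] at (0.5,0.5) {$R$};
\end{tikzpicture}
\caption{The box $R=[-\frac12,\frac12]\times[-\frac14,\frac12]$, its midpoint
$z$, and the segment $S$ of points of $R$ within sup-distance $h=\frac12$ of
every point of $R$. The top of $S$ lies $h$ above the bottom side of $R$, and
the bottom of $S$ lies $h$ below the top side of $R$.}
\label{fig:box}
\end{figure}

\subsection*{The two shrinking steps}

\begin{lemma}[cutting]\label{lem:cut}
Let $R$ be a good box that contains no smaller good box. Then
\begin{equation}\label{eq:nocut}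
\inf_RT_n\le l_n-D\quad\text{and}\quad\sup_RT_n\ge u_n+D
\qquad\text{whenever } l_n<u_n .
\end{equation}
\end{lemma}

\begin{proof}
By symmetry we prove the first inequality. Suppose $l_n<u_n$ and
$c=\inf_RT_n>l_n-D$. Put $l_n'=\min\{u_n,c+D\}$, so that $l_n<l_n'\le u_n$, and
let $R'$ be obtained from $R$ by replacing $l_n$ with $l_n'$. Then $R'$ is a box
properly contained in $R$. On its lower $n$-face, $T_n\ge c\ge l_n'-D$. Every
other face of $R'$ is contained in the corresponding face of $R$. So $R'$ is
good, a contradiction.
\end{proof}

When \eqref{eq:nocut} holds, $T_n$ comes down to $l_n-D$ somewhere on $R$, and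
the Lipschitz condition then bounds $T_n(x)$ from above at any point $x$ close
to all of $R$. For $x\in R$,
\begin{equation}\label{eq:far}
\sup_{x'\in R}\|x-x'\|=\sup_m\,\bigl(|x_m-z_m|+h_m\bigr)\ge h ,
\end{equation}
so $h$ is the Chebyshev radius of $R$, and the best points are the Chebyshev
centers, where the supremum equals $h$. By \eqref{eq:far} they form the box
\[
S(R)=\{x:\ |x_n-z_n|\le s_n \text{ for all } n\}\subset R,\qquad
s_n=\min\{h_n,\ h-h_n\}\ge0 .
\]
At each center the bound is $T_n(x)\le l_n-D+kh$. When $h=a$, this equals
$l_n+h+D$ by \eqref{eq:const}, so it yields $T_n(x)\le x_n+D$ only for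
$x_n\ge l_n+h$. The midpoint has $z_n=l_n+h_n$, which is too low on a short
side of $R$; this is what happened in Example~\ref{ex:plane}. The upper
$n$-face of $S(R)$ is at height $\min\{u_n,l_n+h\}$, which is just enough.

\begin{lemma}[centers]\label{lem:centers}
Let $R$ be a good box satisfying \eqref{eq:nocut}. Then $S=S(R)$ is a good box,
and $h(S)\le\frac12h(R)$.
\end{lemma}

\begin{proof}
The minimum of $h_n$ and $h-h_n$ is at most their mean $h/2$, which gives the
last claim. For $x\in S$ and $x'\in R$ we have $|x_m-x'_m|\le s_m+h_m\le h$ for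
all $m$, so $|T_n(x)-T_n(x')|\le kh$. Hence
\begin{equation}\label{eq:squeeze}
\sup_RT_n-kh\ \le\ T_n(x)\ \le\ \inf_RT_n+kh\qquad(x\in S,\ n\in\Gamma).
\end{equation}
Fix $n$. If $s_n=h_n$, the upper and lower $n$-faces of $S$ lie in those of $R$,
and the required inequalities hold because $R$ is good. Otherwise
$s_n=h-h_n<h_n$. Then $h_n>0$, so \eqref{eq:nocut} applies to $n$. On the upper
$n$-face of $S$ we have $x_n=z_n+h-h_n=l_n+h$, and \eqref{eq:squeeze} gives
\[
T_n(x)\le l_n-D+kh=x_n+(k-1)h-D\le x_n+(k-1)a-D=x_n+D,
\]
by $h\le a$ and \eqref{eq:const}. On the lower $n$-face $x_n=z_n-h+h_n=u_n-h$,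
and
\[
T_n(x)\ge u_n+D-kh=x_n-(k-1)h+D\ge x_n-D. \qedhere
\]
\end{proof}

\subsection*{Passing to the limit}

Cuts may be small and $\Gamma$ may be large, so the shrinking need not end after
finitely or even countably many steps. We let Zorn's lemma do it. The
difficulty is that $T$ is only norm continuous, while a decreasing chain of
boxes need not approach its intersection in norm
(see Remark~\ref{rem:hyp}). Goodness survives because it concerns one
coordinate at a time.

\begin{lemma}[chains]\label{lem:chain}
The intersection of a nonempty chain $(R^\alpha)$ of good boxes is a good box.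
\end{lemma}

\begin{proof}
Let $l^\alpha_n,u^\alpha_n$ be the bounds of $R^\alpha$. Any two boxes of the
chain have a common point, so $l^\alpha_n\le u^\beta_n$ for all $\alpha,\beta$
and $n$. Hence $l_n=\sup_\alpha l_n^\alpha\le u_n=\inf_\alpha u_n^\alpha$, and
$R=\bigcap_\alpha R^\alpha$ is the box with bounds $l_n,u_n$. By symmetry we
check upper faces. Let $x\in R$, $x_n=u_n$ and $\varepsilon>0$. Choose $\alpha$
with $u_n^\alpha\le u_n+\varepsilon$, and let $x'$ be $x$ with its $n$-th
coordinate replaced by $u_n^\alpha$. Then $x'$ lies on the upper $n$-face of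
$R^\alpha$ and $\|x-x'\|\le\varepsilon$, so
$T_n(x)\le T_n(x')+k\varepsilon\le u_n+D+(k+1)\varepsilon$. Let
$\varepsilon\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
The family of good boxes contains $Q$, and by Lemma~\ref{lem:chain} and Zorn's
lemma it has a member $R$ that is minimal under inclusion. By
Lemma~\ref{lem:cut}, $R$ satisfies \eqref{eq:nocut}. By
Lemma~\ref{lem:centers}, $S(R)\subset R$ is good, so $S(R)=R$ by minimality, and
$h(R)\le\frac12h(R)$. Thus $h(R)=0$, and $R=\{x\}$ is a good one-point box:
$\|x-Tx\|\le D$.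
\end{proof}

\begin{remark}\label{rem:hyp}
The proof gives an actual point $x$ with $\|x\|\le a$ and $\|x-Tx\|\le D$; for
$k=1$ it is a fixed point. The constants come from two competing demands on the
size $a$ of the starting cube. The inclusion $T(B)\subset B$ makes $Q$ good when
$a\ge1-D$, and the value of $k$ matters only in Lemma~\ref{lem:centers}, which
needs $(k-1)a\le2D$. Both can be met exactly when $D\ge\frac{k-1}{k+1}$. The
space enters through the fact that a box is nonempty whatever its bounds. Take
the map of Example~\ref{ex:c0} on $B_{\ell_\infty}$. Since $T_1=1$ and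
$\sigma(ka)=1$, cutting $Q$ in the coordinates $1,2,\dots$ in turn produces the
good boxes $R^j=\{x\in Q:\ x_1=\dots=x_j=a\}$. Each has $h(R^j)=a$ and meets
$c_0$, but their intersection is the point $(a,a,\dots)\notin c_0$. So in $c_0$
it is the passage to the limit that fails.
\end{remark}

\section{A map with displacement $\frac{k-1}{k+1}$}\label{sec:lower}

\begin{theorem}\label{thm:lower}
For every $k>1$ there is a $k$-Lipschitz map $T:B_{\ell_\infty}\to
B_{\ell_\infty}$ with $\|x-Tx\|\ge\frac{k-1}{k+1}$ for all $x$.
\end{theorem}

In Example~\ref{ex:c0} an inequality propagates from each coordinate to the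
next, and the space forbids it to hold for all coordinates. In $\ell_\infty$ the
map must supply the prohibition itself: the propagation should start only when
the tail of the sequence contradicts its outcome. For a level $t\in(0,1)$,
consider the subsets of $B_{\ell_\infty}$
\[
A_n=\{y:\ \liminf_i y_i\ge t,\ \ y_i\le-t \text{ for all } i<n\},\qquad n\ge1 .
\]
They decrease and have empty intersection. Let $T_n=-1$ on $A_n$. A point
$y\in A_1$ lies in $A_n\setminus A_{n+1}$ for some $n$; then $y_n>-t$ and
$T_n(y)=-1$, so $y$ is moved by more than $1-t$. Points outside $A_1$ we push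
upward, by letting $T_n$ grow away from $A_n$ at the largest permitted rate
$k$. The origin is at distance $t$ from every $A_n$, so
$T_n(0)=\min\{1,kt-1\}$. The values $1-t$ and $kt-1$ agree for $t=a$, where both
equal $D$. What remains to be proved is that no point outside $A_1$ is moved
less than the origin.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Here $0<a<1$. For $x\in B_{\ell_\infty}$ let $\lambda(x)=\liminf_ix_i$ and, for
$n\ge2$, $\mu_n(x)=\max_{i<n}x_i$. Put
\[
\delta_1(x)=\max\{0,\ a-\lambda(x)\},\qquad
\delta_n(x)=\max\{0,\ a-\lambda(x),\ a+\mu_n(x)\}\quad(n\ge2),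
\]
\[
T_n(x)=\min\{1,\ -1+k\,\delta_n(x)\},\qquad Tx=(T_n(x))_{n\ge1}.
\]
From $x_i\le y_i+\|x-y\|$ for all $i$ we get $\lambda(x)\le\lambda(y)+\|x-y\|$
and $\mu_n(x)\le\mu_n(y)+\|x-y\|$, so $\lambda$ and $\mu_n$ are $1$-Lipschitz.
A maximum of $1$-Lipschitz functions is $1$-Lipschitz, so each $\delta_n$ is,
and $\delta_n\ge0$. Thus each $T_n$ is $k$-Lipschitz with values in $[-1,1]$,
and $T$ is a $k$-Lipschitz self-map of the ball. Fix $x$ and write
$\lambda=\lambda(x)$.

\emph{Case $\lambda\ge a$.} Since $\lambda>-a$, there is a least $n$ with
$x_n>-a$. If $n=1$, then $\delta_1(x)=0$ because $a-\lambda\le0$. If $n\ge2$,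
then also $\mu_n(x)\le-a$, so $\delta_n(x)=0$. In both cases $T_n(x)=-1$ and
$x_n-T_n(x)>1-a=D$.

\emph{Case $\lambda<a$.} For large $n$, the number $\lambda$ is seen twice: as
the lower limit of the tail, which $A_n$ wants above $a$, and nearly as a value
among the first $n-1$ coordinates, which $A_n$ wants below $-a$. This keeps $x$
far from $A_n$ whatever the sign of $\lambda$. Let $\varepsilon>0$. As
$n\to\infty$, $\mu_n(x)$ increases to $\sup_ix_i\ge\lambda$, so
$\mu_n(x)\ge\lambda-\varepsilon$ for all large $n$. Also
$x_n\le\lambda+\varepsilon$ for infinitely many $n$. Fix $n\ge2$ with both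
properties. Then
\[
\delta_n(x)\ge\max\{a-\lambda,\ a+\lambda-\varepsilon\}\ge
a+|\lambda|-\varepsilon ,
\]
and $ka-1=D$ gives
$-1+k\delta_n(x)\ge D+k|\lambda|-k\varepsilon\ge D+\lambda-k\varepsilon$. The
truncation at $1$ does no harm, because $1=D+a>D+\lambda$ in the present case.
Therefore $T_n(x)\ge D+\lambda-k\varepsilon$ and
$T_n(x)-x_n\ge D-(k+1)\varepsilon$. As $\varepsilon>0$ is arbitrary,
$\|x-Tx\|\ge D$.
\end{proof}

\begin{remark}
The function $\delta_n$ is the distance to $A_n$ with $t=a$. It is
$1$-Lipschitz and vanishes on $A_n$, so it is at most the distance; and the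
point with coordinates $\sigma(x_i-\delta_n(x))$ for $i<n$ and
$\sigma(x_i+\delta_n(x))$ for $i\ge n$ lies in $A_n$, within $\delta_n(x)$ of
$x$. The map meets the upper bound at its first step: $T0=(D,D,\dots)$, while
$T_n=-1=-a-D$ at the vertex $(-a,\dots,-a,a,a,\dots)\in A_n$ of $Q$ with $n-1$
negative entries. So $T_n$ changes by the full amount $ka$ between this vertex
and the origin, and equality holds throughout the upper estimate of
Lemma~\ref{lem:centers} for $R=Q$ and $x=0$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Theorem~\ref{thm:upper} with $\Gamma=\mathbb{N}$ gives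
$\psi_{\ell_\infty}(k)\le\frac{k-1}{k+1}$. For $k=1$ the bound is $0$, and the
identity attains it. For $k>1$ the map of Theorem~\ref{thm:lower} attains it.
Finally $\frac{k-1}{k+1}<\frac{k-1}{k}$ for $k>1$.
\end{proof}

\section{Hyperconvex spaces and $1$-injective spaces}\label{sec:transfer}

Lipschitz maps, $d(T)$ and $r(\cdot)$ make sense in any nonempty bounded metric
space $(M,\rho)$: $d(T)=\inf_x\rho(x,Tx)$ and $r(M)=\inf_y\sup_x\rho(x,y)$. A map
is \emph{nonexpansive} if it is $1$-Lipschitz, and a \emph{retraction} of $E$
onto $F\subset E$ is a map $P:E\to F$ that fixes each point of $F$. One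
observation moves both bounds between spaces.

\begin{lemma}\label{lem:retract}
Let $(E,\rho)$ be a metric space, $P$ a nonexpansive retraction of $E$ onto
$F\subset E$, and $T:F\to F$ a $k$-Lipschitz map. Then $TP:E\to E$ is
$k$-Lipschitz and $d(T)\le d(TP)$.
\end{lemma}

\begin{proof}
The first claim is the composition of Lipschitz constants. For $x\in E$ we have
$TPx\in F$, so $PTPx=TPx$ and
$\rho(x,TPx)\ge\rho(Px,PTPx)=\rho(Px,TPx)\ge d(T)$.
\end{proof}

So upper bounds pass from a space to its nonexpansive retracts, and lower
bounds pass the other way. Two classes of spaces are retracts of every space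
that contains them.

A nonempty metric space $M$ is \emph{hyperconvex} if every family of closed
balls $B(x_i,r_i)$ in $M$ with $\rho(x_i,x_j)\le r_i+r_j$ for all $i,j$ has a
common point. By a theorem of Aronszajn and Panitchpakdi \cite{AP}, hyperconvex
spaces are injective for nonexpansive maps: if $F$ is a subset of a metric space
$E$, every nonexpansive $f:F\to M$ extends to a nonexpansive map $E\to M$. (To
extend $f$ to one more point $e$, send it to a common point of the balls
$B(f(w),\rho(w,e))$, $w\in F$; Zorn's lemma does the rest.)

A Banach space $Y$ is \emph{$1$-injective} if, for every Banach space $Z$ and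
subspace $W\subset Z$, each bounded linear operator $W\to Y$ extends to an
operator $Z\to Y$ of the same norm. The space $\ell_\infty$ is $1$-injective:
apply the Hahn--Banach theorem to each coordinate of the operator. If a nonzero
subspace $Y\subset Z$ is $1$-injective, extending the identity of $Y$ gives a
linear projection of norm one of $Z$ onto $Y$, which restricts to a
nonexpansive retraction of $B_Z$ onto $B_Y$.

\begin{theorem}\label{thm:ext}
Let $k\ge1$.
\begin{enumerate}
\item[(a)] If $M$ is a bounded hyperconvex metric space and $T:M\to M$ is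
$k$-Lipschitz, then $d(T)\le\frac{k-1}{k+1}\,r(M)$. In particular
$\varphi_C(k)\le\frac{k-1}{k+1}\,r(C)$ for every bounded closed convex set $C$
that is hyperconvex.
\item[(b)] If a Banach space $X$ contains an isometric linear copy of
$\ell_\infty$, then $\psi_X(k)\ge\frac{k-1}{k+1}$.
\item[(c)] If $X$ is an infinite-dimensional $1$-injective real Banach space,
then $\psi_X(k)=\frac{k-1}{k+1}$. So no such space has extremal balls, and the
characteristic is the same for all of them.
\end{enumerate}
\end{theorem}

\begin{proof}
(a) We place $M$ in a ball of $\ell_\infty(M)$ of radius almost $r(M)$. Let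
$\eta>0$, put $q=r(M)+\eta>0$, and choose $y\in M$ with $\rho(x,y)\le q$ for all
$x$. Define $\iota(x)=(\rho(x,m)-\rho(y,m))_{m\in M}$. Since
$|\rho(x,m)-\rho(x',m)|\le\rho(x,x')$, with equality at $m=x'$, the map $\iota$
is an isometric embedding into $\ell_\infty(M)$. As $\iota(y)=0$, we have
$\|\iota(x)\|=\rho(x,y)\le q$. Identify $M$ with $\iota(M)\subset qB$, where $B$
is the unit ball of $\ell_\infty(M)$. Extending the identity of $M$ gives a
nonexpansive retraction $P$ of $qB$ onto $M$. The map $U=TP$ is a $k$-Lipschitz
self-map of $qB$, so $x\mapsto q^{-1}U(qx)$ is a $k$-Lipschitz self-map of $B$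
with minimal displacement $q^{-1}d(U)$. Lemma~\ref{lem:retract} and
Theorem~\ref{thm:upper} give $d(T)\le d(U)\le\frac{k-1}{k+1}\,q$. Let
$\eta\to0$.

(b) Let $Y\subset X$ be linearly isometric to $\ell_\infty$. Then $Y$ is
$1$-injective, so $B_Y$ is a nonexpansive retract of $B_X$. By
Lemma~\ref{lem:retract} and Theorem~\ref{thm:main},
$\psi_X(k)\ge\psi_Y(k)=\frac{k-1}{k+1}$.

(c) \emph{Upper bound.} With $\Gamma=B_{X^*}$, the map
$x\mapsto(f(x))_{f\in\Gamma}$ is a linear isometry of $X$ into
$\ell_\infty(\Gamma)$ by the Hahn--Banach theorem. Since $X$ is $1$-injective,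
$B_X$ is a nonexpansive retract of $B_{\ell_\infty(\Gamma)}$, and
Lemma~\ref{lem:retract} and Theorem~\ref{thm:upper} give
$\psi_X(k)\le\frac{k-1}{k+1}$.

\emph{Lower bound.} By (b) it suffices to embed $\ell_\infty$ in $X$. By the
Nachbin--Goodner--Kelley theorem, $X$ is linearly isometric to $C(K)$ for a
compact Hausdorff space $K$ that is \emph{extremally disconnected}: the closure
of every open set is open. The space $K$ is infinite because
$\dim X=\infty$.

We first find pairwise disjoint nonempty clopen sets $U_1,U_2,\dots$ in $K$.
Clopen sets separate points: if $p\ne p'$, take disjoint open sets $W\ni p$ and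
$W'\ni p'$; then $\overline W$ is clopen, contains $p$, and misses $W'$. Put
$K_0=K$. Given an infinite clopen set $K_{n-1}$, separate two of its points to
split it into two nonempty clopen sets; let $K_n$ be one that is infinite and
$U_n$ the other. Since $U_n\subset K_{n-1}\setminus K_n$, the sets $U_n$ are
pairwise disjoint.

Let $U=\bigcup_nU_n$, an open set. For $y\in\ell_\infty$, the function on $U$
equal to $y_n$ on $U_n$ is bounded, and it is continuous because each $U_n$ is
open. The obstacle is the boundary $\overline U\setminus U$, where the sets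
$U_n$ accumulate. Open subsets of extremally disconnected spaces are
$C^*$-embedded \cite{GJ}, which means that every bounded continuous real
function on the subset extends continuously to the whole space. So our function
has a continuous extension to $\overline U$, unique because $U$ is dense in
$\overline U$. As $\overline U$ is clopen, setting the function equal to $0$ on
$K\setminus\overline U$ gives an element $Jy\in C(K)$. Uniqueness of the
extension makes $J$ linear, and density gives
$\|Jy\|=\sup_U|Jy|=\sup_n|y_n|$, each $U_n$ being nonempty. So $J$ is a linear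
isometric embedding of $\ell_\infty$ in $C(K)$.
\end{proof}

\begin{remark}
Example~\ref{ex:c0} shows that (a) fails without hyperconvexity. Combined with
Lemma~\ref{lem:retract} and Theorem~\ref{thm:upper}, it also shows that
$B_{c_0}$ is not a nonexpansive retract of $B_{\ell_\infty}$, so the inclusion
$c_0\subset\ell_\infty$ cannot carry that example over by composition with such
a retraction. In (c), infinite dimension is used only for the lower bound, and
it is needed there: $\mathbb{R}^n$ with the maximum norm is $1$-injective, and
every continuous self-map of its ball has a fixed point.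
\end{remark}

\begin{thebibliography}{9}

\bibitem{AP}
Aronszajn and Panitchpakdi, Pacific J. Math. \textbf{6} (1956).

\bibitem{GJ}
Gillman and Jerison, \emph{Rings of Continuous Functions}.

\bibitem{MDP}
\emph{Renormings of $c_0$ and the minimal displacement problem},\\
\texttt{https://ns2.journals.umcs.pl/a/article/download/377/376}.

\end{thebibliography}
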